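\title{A model of full comprehension with extensionality in partial logic}

\begin{abstract}
In the partial set theory $F2$ a statement of membership or equality may be true, false or undefined; every formula determines a set, and sets with the same members and the same non-members are equal. We prove in ZFC that $F2$ has a model. The model is a limit of $\omega_1$ countable approximations in which positive statements can only be lost as the construction proceeds; duplicate codes for one set are removed by a guessing argument, and the regularity of $\omega_1$ takes the place of compactness. The same construction gives comprehension for infinitary formulas. We also show that the cardinalities of models of $F2$ are exactly the infinite cardinals, and we describe which pairs of positively definable classes occur as extensions of elements.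
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Naive set theory rests on two principles: every formula determines a set, and sets with the same members are equal. In classical logic the first principle is refuted by Russell's formula $t\notin t$. One may try to keep both principles by changing the logic: a statement $t\in a$ or $x=y$ is allowed to be true, false, or undefined, but never both true and false. A set $a$ is then described by two disjoint classes, its members and its non-members, and Russell's argument shows only that the Russell set is neither a member nor a non-member of itself.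

Gilmore introduced theories of such partial sets, $PST$ and $PST^+$, in a language with primitive symbols $\in,\notin,=$ and an abstraction operator; because of the abstraction operator they refute the corresponding axiom of extensionality. Their adaptations to a first-order language without abstractor can be seen as versions of full comprehension with extensionality in a partial logic, and the ``most natural'' one, very close to $PST^+$, is called $F2$. The question whether $F2$ has a model is posed as open in the survey \cite{survey}. We take the notion of model to be the following.

Consider the language with four binary relation symbols $\in^+,\in^-,=^+,=^-$, which stand for $\in,\notin,=,\neq$. A \emph{positive formula} is built from the atomic formulas $x\in^+y$, $x\in^-y$, $x=^+y$, $x=^-y$ by $\forall,\exists,\wedge,\vee$ only. The \emph{dual} $\overline\varphi$ of a positive formula $\varphi$ is obtained by exchanging, throughout $\varphi$, the symbols $\in^+$ and $\in^-$, $=^+$ and $=^-$, $\forall$ and $\exists$, $\wedge$ and $\vee$; thus $\overline{\overline\varphi}$ is $\varphi$. Positive formulas are interpreted classically. The formula $\varphi$ expresses that a statement is true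 and $\overline\varphi$ that it is false. A formula with negations is brought into this form by pushing the negations down to the atoms, so comprehension for positive formulas is full comprehension.

\begin{definition}\label{def:model}
A \emph{model of $F2$} is a structure $M=(A,\in^+,\in^-,=^+,=^-)$, consisting of a set $A$ and four binary relations on $A$, with the following properties.
\begin{description}
\item[Partiality.] The relation $=^+$ is the identity on $A$. No pair satisfies both $x\in^+y$ and $x\in^-y$, and no pair satisfies both $x=^+y$ and $x=^-y$.
\item[Extensionality.] For all $x,y\in A$,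
\begin{align*}
\forall t\,\big((t\in^+x\leftrightarrow t\in^+y)\wedge(t\in^-x\leftrightarrow t\in^-y)\big)&\ \leftrightarrow\ x=^+y,\\
\exists t\,\big((t\in^+x\wedge t\in^-y)\vee(t\in^-x\wedge t\in^+y)\big)&\ \leftrightarrow\ x=^-y.
\end{align*}
\item[Comprehension.] For every positive formula $\varphi(t,\vec y)$ in which $a$ does not occur free and all values of the parameters $\vec y$ in $A$,
\[
\exists a\,\forall t\,\big((t\in^+a\leftrightarrow\varphi(t,\vec y))\wedge(t\in^-a\leftrightarrow\overline\varphi(t,\vec y))\big).
\]
\end{description}
\end{definition}

The question has a positive answer.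

\begin{theorem}[ZFC]\label{thm:main}
$F2$ has a model: there is a structure satisfying Partiality, Extensionality and Comprehension for all positive formulas. The model constructed has cardinality at most $\aleph_1$.
\end{theorem}

For an infinite cardinal $\lambda$, the positive formulas of $L_{\lambda^+\omega}$ are built in the same way, except that conjunctions and disjunctions of at most $\lambda$ formulas are allowed; quantifiers still bind one variable at a time, and duals exchange $\bigwedge$ and $\bigvee$.

\begin{theorem}[ZFC]\label{thm:inf}
Let $\lambda$ be an infinite cardinal. There is a structure satisfying Partiality, Extensionality, and Comprehension for all positive formulas of $L_{\lambda^+\omega}$ with variables from a fixed countable set and finitely many free variables.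
\end{theorem}

\begin{theorem}\label{thm:card}
$F2$ has a model of cardinality $\nu$ if and only if $\nu$ is infinite.
\end{theorem}

\begin{theorem}\label{thm:pairs}
Let $M$ be any model of $F2$, with underlying set $A$, and let $P,N\subseteq A$ be definable in $M$ by positive formulas with parameters. There is $a\in A$ with $\{t:t\in^+a\}=P$ and $\{t:t\in^-a\}=N$ if and only if there is $c\in A$ with $P\subseteq\{t:t\in^+c\}$ and $N\subseteq\{t:t\in^-c\}$. In particular $(P,\emptyset)$ and $(\emptyset,N)$ always occur.
\end{theorem}

Section~\ref{sec:every} proves Theorem~\ref{thm:pairs} and shows how close $F2$ comes to a contradiction. Sections~\ref{sec:partial} and~\ref{sec:toy} explain why the obvious construction fails and show the method on two small cases. One construction, carried out in Sections~\ref{sec:tags}--\ref{sec:verify}, then yields Theorems~\ref{thm:main}, \ref{thm:inf} and~\ref{thm:card}.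

\section{What holds in every model}\label{sec:every}

Throughout the paper $\sigma,\tau,s$ denote signs in $\{+,-\}$, and $-\tau$ is the sign opposite to $\tau$. For an element $a$ of a structure we write $a^\tau=\{t:t\in^\tau a\}$ and call $(a^+,a^-)$ the \emph{extension} of $a$. In this section $M$ is a model of $F2$ with underlying set $A$.

The simplest formulas give the following sets. By Partiality $t=^-t$ is never true, so $t=^+t$ yields an element with extension $(A,\emptyset)$ and $t=^-t$ one with extension $(\emptyset,A)$. The formula $t=^+y$ yields the singleton, with extension $(\{y\},\{t:t=^-y\})$; an element that is different from $y$ but has no conflict with $y$ lies in neither part. The formula $t\in^-t$ yields the \emph{Russell set} $R$, with $R^+=\{t:t\in^-t\}$ and $R^-=\{t:t\in^+t\}$. So $R\in^+R$ holds if and only if $R\in^-R$ holds, and by Partiality both fail. Let $u$ be the positive formula $R\in^+R$, with parameter $R$. Neither $u$ nor $\overline u$ is true: $u$ is an undefined statement.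

\begin{lemma}\label{lem:infinite}
Every model of $F2$ is infinite.
\end{lemma}

\begin{proof}
Every finite subset of $A$ has the form $a^+$: for $\{y_1,\dots,y_m\}$ use comprehension for $t=^+y_1\vee\dots\vee t=^+y_m$, and for $\emptyset$ use $t=^-t$. If $|A|=n$ were finite, $a\mapsto a^+$ would map $A$ onto its power set, and $2^n\le n$ is impossible.
\end{proof}

The undefined statement $u$ lets us erase one half of an extension. The formula $\varphi\vee u$ is true exactly when $\varphi$ is, and its dual $\overline\varphi\wedge\overline u$ is never true; the formula $\overline\psi\wedge u$ is never true, and its dual $\psi\vee\overline u$ is true exactly when $\psi$ is. To prescribe both halves at once we combine the two formulas with the help of a bound $c$.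

\begin{proof}[Proof of Theorem~\ref{thm:pairs}]
If $a$ exists, take $c=a$. Conversely, let $c$ be given and let $\varphi(t),\psi(t)$ be positive formulas with parameters defining $P$ and $N$. Put
\[
\theta(t):\ \big(t\in^+c\wedge(\varphi\vee u)\big)\vee(\overline\psi\wedge u),
\qquad
\overline\theta(t):\ \big(t\in^-c\vee(\overline\varphi\wedge\overline u)\big)\wedge(\psi\vee\overline u).
\]
As $u$ is untrue, $\theta(t)$ holds if and only if $t\in c^+\cap P=P$. As $\overline u$ is untrue, $\overline\theta(t)$ holds if and only if $t\in c^-\cap N=N$. Comprehension for $\theta$ gives $a$. For the last sentence, note that $\emptyset$ is defined by $t=^-t$ and take $c$ with extension $(A,\emptyset)$, respectively $(\emptyset,A)$.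
\end{proof}

The same device shows where a contradiction might come from. Let $O$ be the element with extension $(\emptyset,\emptyset)$. For $x\in A$ let $g(x)$ be the element given by comprehension for the formula $x\in^+x\vee u$, in which $t$ does not occur; it is unique by Extensionality. Its extension is $(A,\emptyset)$ if $x\in^+x$ and $(\emptyset,\emptyset)$ otherwise. Since $A\ne\emptyset$, Extensionality gives
\[
g(x)=O\quad\text{if and only if}\quad x\in^+x\text{ fails.}
\]
If the condition $g(x)=O$ were expressible by a positive formula, comprehension would give $S$ with $S^+=\{x:x\in^+x\text{ fails}\}$, and then $S\in^+S$ would hold if and only if it fails. In a language where the abstract $\{t\mid x\in^+x\vee u\}$ is a term that may occur in comprehension formulas, $g(x)=^+O$ is an atomic formula, and the contradiction is complete. In $F2$ the function $g$ exists in every model, which suggests that $F2$ might be inconsistent too. But the natural definition of its graph uses the biconditionals of the comprehension axiom and is not positive, so the computation proves only that in a model the graph of $g$ is not positively definable. A model must identify elements with equal extension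 although no positive formula tracks the passage from a definition to the element it defines.

\section{Partial structures and the term model}\label{sec:partial}

Fix an infinite cardinal $\mu$ and put $\kappa=\mu^+$. \emph{Few} means ``at most $\mu$ many''. The successor cardinal $\kappa$ is regular: a set of few ordinals below $\kappa$ is bounded below $\kappa$. We use this in the following form.
\begin{itemize}
\item[(R)] If each of few properties holds for all sufficiently large ordinals $k<\kappa$, then all of them hold together for all sufficiently large $k<\kappa$.
\end{itemize}
From now on a positive formula may contain conjunctions and disjunctions of few formulas. We write $\varphi^+=\varphi$ and $\varphi^-=\overline\varphi$. Fix a set $\Phi$ of few positive formulas $\varphi(t,\vec y)$, each given with a distinguished variable $t$ and a \emph{finite} list $\vec y$ that contains its other free variables, and assume that the formula $t\in^+y$ belongs to $\Phi$. For Theorem~\ref{thm:main} one takes $\mu=\aleph_0$, $\kappa=\omega_1$ and for $\Phi$ the finitary positive formulas; the reader may keep this case in mind and read ``few'' as ``countably many''.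

In a model, $=^+$ is the identity and $=^-$ is determined by the membership relations through the second extensionality clause. So only the membership relations have to be constructed. A \emph{partial structure} is a set with two binary relations, $\mathcal X=(X,\in^+,\in^-)$. Positive formulas are interpreted in $\mathcal X$ with $=^+$ as identity and $x=^-y$ as \emph{conflict},
\begin{equation}\label{eq:conflict}
\exists t\,\big((t\in^+x\wedge t\in^-y)\vee(t\in^-x\wedge t\in^+y)\big).
\end{equation}
A \emph{homomorphism} $f:\mathcal X\to\mathcal Y$ is a map such that $x\in^\tau y$ implies $f(x)\in^\tau f(y)$ for both signs $\tau$.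

\begin{lemma}\label{lem:pres}
If $f:\mathcal X\to\mathcal Y$ is a surjective homomorphism and $\varphi$ is positive, then $\mathcal X\models\varphi(\vec x)$ implies $\mathcal Y\models\varphi(f\vec x)$.
\end{lemma}

\begin{proof}
Induction on $\varphi$. Membership atoms are preserved by definition, and $=^+$ because $f$ is a function. If $t$ witnesses a conflict of $x$ and $y$, then $f(t)$ witnesses a conflict of $f(x)$ and $f(y)$. For conjunctions and disjunctions apply the induction hypothesis to all conjuncts or to one true disjunct, and for $\exists$ apply $f$ to a witness. If $\mathcal X\models\forall x\,\psi(x,\vec y)$, then $\mathcal Y\models\psi(f(x),f\vec y)$ for all $x\in X$, and by surjectivity the elements $f(x)$ exhaust $\mathcal Y$.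
\end{proof}

\begin{lemma}\label{lem:disj}
If $\in^+$ and $\in^-$ are disjoint in $\mathcal X$, then $\varphi$ and $\overline\varphi$ are never both true in $\mathcal X$ under the same assignment.
\end{lemma}

\begin{proof}
Induction on $\varphi$. For membership atoms this is the hypothesis. If $x=^+y$ and $x=^-y$, then $x=y$ and some $t$ satisfies $t\in^+x$ and $t\in^-x$, which is excluded. If $\varphi$ is a conjunction or a disjunction of formulas $\psi_i$, then one of $\varphi,\overline\varphi$ is a disjunction and the other a conjunction; if both are true, a true disjunct provides an index $i$ with $\psi_i$ and $\overline{\psi_i}$ both true. For the quantifiers argue in the same way with a witness for the existential formula among $\varphi,\overline\varphi$.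
\end{proof}

The second extensionality clause holds in every partial structure by the reading of $=^-$, and by Lemma~\ref{lem:disj} disjointness of $=^+$ and $=^-$ follows from that of $\in^+$ and $\in^-$. Hence a partial structure satisfies Partiality, Extensionality and Comprehension for the formulas in $\Phi$ as soon as it has these three properties.
\begin{itemize}
\item[(P)] The relations $\in^+$ and $\in^-$ are disjoint.
\item[(E)] Elements with the same extension are equal.
\item[(C)] For each $\varphi(t,\vec y)\in\Phi$ and all parameters $\vec a$, some element has extension $(\{t:\varphi(t,\vec a)\},\{t:\overline\varphi(t,\vec a)\})$.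
\end{itemize}

Properties (P) and (C) alone are obtained from a term model. Its elements are formal terms $c(\varphi,\vec q)$, where $\varphi\in\Phi$ and $\vec q$ are terms. Start with empty relations and repeatedly declare $x\in^\tau c(\varphi,\vec q)$ when $\varphi^\tau(x,\vec q)$ is true for the relations obtained so far. The relations increase and stay disjoint, and the fixed point satisfies (P) and (C); Section~\ref{sec:tags} gives the argument for a variant. But (E) fails, and two natural repairs fail as well. One cannot pass to the quotient by ``same extension'': the terms $a=c(t=^-t)$ and $a'=c(t=^-t\vee t=^-t)$ have the same extension, yet $a$ is a positive member of the singleton term $c(t=^+y,a)$ and $a'$ is not. And one cannot read $=^+$ as ``same extension'' during the iteration: at the start all terms have the same extension, after one step $c(t=^+t)$ and $c(t=^-t)$ do not, so equalities are lost while memberships are gained, and the iteration is no longer monotone.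

\section{Approximation from above: two small cases}\label{sec:toy}

The last observation suggests reversing the direction, so that memberships and equalities are \emph{both} lost as the construction proceeds. We build increasing sets $X_0\subseteq X_1\subseteq\cdots$ with structures $\mathcal X_j$ on them and regard $\mathcal X_j$ as a blurred picture of the final structure, in which the elements not yet built are merged into limit points. The merging maps are surjective homomorphisms, so by Lemma~\ref{lem:pres} a positive statement true at one stage is true, after projection, at all earlier stages. In the limit a membership is declared true if it is true at every stage.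

In this section there is a single limit point $\ell\in X_0$, the sets $X_j$ increase strictly and are continuous at limit ordinals, and $h_j(x)=x$ for $x\in X_j$, $h_j(x)=\ell$ for $x\notin X_j$. To realize a formula we add an element $n$, a \emph{name}, whose members at stage $i$ are read off from the stages $j<i$; this delay avoids circularity.

\begin{example}[one sign: duplicates]\label{ex:dup}
Ignore $\in^-$, write $\in_j$ for membership at stage $j$, and let $x\in_j\ell$ for all $x\in X_j$. Let $n\in X_1\setminus X_0$ be a name for the formula $t=\ell$: for $i\ge1$ and $x\in X_i$,
\[
x\in_in\quad\text{if and only if}\quad h_jx=\ell\text{ for all }j<i.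
\]
At a successor stage $i=j+1$ the members of $n$ are $\ell$ and the new elements $x\in X_{j+1}\setminus X_j$; at a limit stage only $\ell$ is a member. An element $x\ne\ell$ drops out one stage after it has appeared, so in the limit $n$ has the single member $\ell$, as desired.

Now the formula $t\in n$ asks for a set as well. Let $D_j=\{\ell\}$ and $D'_j=\{x\in X_j:x\in_jn\}$ be the sets that the formulas $t=\ell$ and $t\in n$ define at stage $j\ge1$. We have $D_j\ne D'_j$ at \emph{every} successor stage, although both formulas define $\{\ell\}$ in the limit. So comparing the two sets stage by stage does not detect duplicates. The right test fixes a stage $k$ and asks whether at all later stages $j$ some $x\in D'_j$ has $h_kx\notin D_k$, or some $x\in D_j$ has $h_kx\notin D'_k$. For a successor $k$ this holds at $j=k$ and fails at $j=k+1$, because every member of $D'_{k+1}$ and of $D_{k+1}$ is sent to $\ell$ by $h_k$.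

A test of the form ``there is $k$ such that for all $j\ge k$'' cannot be decided at any stage, so we guess $k$. Suppose that on the evidence at stage $k$ a name $n'$ for $t\in n$ was put into $X_{k+1}$. At stage $k+1$ the guess is refuted. The element $n'$ can be neither removed nor merged with $n$; it can only lose members. It cannot simply lose all of them, since two names treated in this way would have the same extension. So we add a fresh element $z\in X_{k+2}\setminus X_{k+1}$ and make it the only member of $n'$ from stage $k+2$ on. This is consistent with the past: $h_{k+1}z=\ell$, and $\ell$ was a member of $n'$ at stage $k+1$.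
\end{example}

The repair works because the set being named contains the limit point. Sets containing no limit point will turn out to be constant from some stage on (Lemma~\ref{lem:coh}); they are coded directly, and duplicates among them are visible at once.

\begin{example}[two signs: one limit point is not enough]\label{ex:onelimit}
As soon as there are elements outside $X_0$ with $x\in^+y$ and $x'\in^-y'$, the homomorphism $h_0$ forces $\ell\in_0^+\ell$ and $\ell\in_0^-\ell$. Let $n\in X_1\setminus X_0$ be a name for Russell's formula: $x\in_i^\tau n$ if and only if $h_jx\in_j^{-\tau}h_jx$ for all $j<i$. Then $n\in_i^+n$ and $n\in_i^-n$ for all $i\ge1$, by induction on $i$: the condition for $j=0$ concerns $h_0n=\ell$, and the condition for $1\le j<i$ is the induction hypothesis. So (P) fails in the limit.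
\end{example}

The bottom stage must therefore already satisfy (P). We sort the elements by \emph{tags}, taken from a structure $Q$ with disjoint membership relations, and use separate limit points for separate tags.

\section{The tag structure}\label{sec:tags}

The tag map $\pi$ will be a homomorphism onto $Q$. What does this require of $Q$? Its membership relations must be disjoint. An element that is to realize a formula needs a tag whose extension \emph{includes} the pair defined by that formula in $Q$; equality is not needed, since a homomorphism only has to preserve memberships. Finally, the repair in Example~\ref{ex:dup} needs fresh elements of any prescribed tag, each with an extension of its own. A tag with empty extension would forbid this, since all elements with that tag would have extension $(\emptyset,\emptyset)$. So we modify the term model by an atom $p$ that is a positive member of itself and a member, of one sign or the other, of every tag.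

Let $Q$ be the set freely generated from an atom $p$ by the rule: for each $\varphi(t,y_1,\dots,y_n)\in\Phi$, each $\vec q\in Q^n$ and each sign $s$ there is an element $c(\varphi,s,\vec q)$. The elements are finite terms over few symbols, so $|Q|\le\mu$. For a pair $R=(R^+,R^-)$ of binary relations on $Q$ let $\Psi(R)=(S^+,S^-)$ be given by:
\begin{itemize}
\item $x\,S^+p$ if and only if $x=p$, and $x\,S^-p$ for no $x$;
\item for $y=c(\varphi,s,\vec q)$ and $x\ne p$: $x\,S^\tau y$ if and only if $(Q,R^+,R^-)\models\varphi^\tau(x,\vec q)$;
\item for $y=c(\varphi,s,\vec q)$: $p\,S^\tau y$ if and only if $\tau=s$.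
\end{itemize}
Order pairs of relations by inclusion in both components. If $R\subseteq R'$, the identity map is a surjective homomorphism $(Q,R)\to(Q,R')$, so $\Psi(R)\subseteq\Psi(R')$ by Lemma~\ref{lem:pres}. Define $R_0=(\emptyset,\emptyset)$, $R_{\alpha+1}=\Psi(R_\alpha)$, and $R_\eta=\bigcup_{\alpha<\eta}R_\alpha$ for limit $\eta$. Then $R_\alpha\subseteq\Psi(R_\alpha)$ for all $\alpha$: at successors by monotonicity, and at limits because $R_\alpha\subseteq\Psi(R_\alpha)\subseteq\Psi(R_\eta)$ for $\alpha<\eta$. So the sequence increases, and since $Q\times Q$ is a set, $R_\alpha=R_{\alpha+1}$ for some $\alpha$. From now on $Q$ denotes the partial structure given by this fixed point, and $q^\tau$ is computed in $Q$.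

\begin{lemma}\label{lem:Q}
The structure $Q$ has the following properties.
\begin{itemize}
\item[(Q0)] $q^+\cap q^-=\emptyset$ for all $q\in Q$.
\item[(Q1)] $p\in p^+$, and for each $q\in Q$ there is a sign $s(q)$ with $p\in q^{s(q)}$.
\item[(Q2)] For every $\varphi(t,\vec y)\in\Phi$ and $\vec q\in Q$ there is $q\in Q$ with $\{c:Q\models\varphi^\tau(c,\vec q)\}\subseteq q^\tau$ for both $\tau$.
\end{itemize}
\end{lemma}

\begin{proof}
(Q0) All $R_\alpha$ are disjoint pairs. If $R_\alpha$ is disjoint, a pair $(x,y)$ with $x\ne p\ne y$ is not in both components of $\Psi(R_\alpha)$ by Lemma~\ref{lem:disj}, and a pair with $x=p$ or $y=p$ is not in both by the definition of $\Psi$. At a limit $\eta$, a pair in both components of $R_\eta$ would be in both components of some earlier $R_\alpha$, since the sequence increases.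

(Q1) Take $s(p)=+$ and $s(c(\varphi,s,\vec q))=s$.

(Q2) Let $q=c(\varphi,s,\vec q)$ with $s=-$ if $Q\models\overline\varphi(p,\vec q)$ and $s=+$ otherwise. For $c\ne p$ the fixed point property says that $c\in q^\tau$ if and only if $Q\models\varphi^\tau(c,\vec q)$. If $\overline\varphi(p,\vec q)$ holds, then $s=-$ and $p\in q^-$. If $\varphi(p,\vec q)$ holds, then $\overline\varphi(p,\vec q)$ fails by Lemma~\ref{lem:disj}, so $s=+$ and $p\in q^+$.
\end{proof}

The structure $Q$ is not extensional. The limit point for a tag $q$ will have as members all elements whose tag is a member of $q$, so tags with the same extension must not both receive a limit point. Fix $Q^*\subseteq Q$ containing $p$ and exactly one element from each class of the relation ``same extension in $Q$''. In (Q2) one can take $q\in Q^*$.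

\section{The approximations}\label{sec:constr}

By recursion on $k<\kappa$ we define sets $X_k$ with few elements, increasing in $k$ and with $X_\eta=\bigcup_{j<\eta}X_j$ for limit $\eta$; a tag $\pi(x)\in Q$ for each element, with $\pi(x)\in Q^*$ whenever $x\notin X_0$; and partial structures $\mathcal X_k=(X_k,\in_k^+,\in_k^-)$. We first describe the ingredients and then the two steps of the recursion: from $X_i$ and the earlier structures to $\mathcal X_i$, and from $\mathcal X_m$ to $X_{m+1}$.

\subsection*{Elements}
There are three kinds of elements.
\begin{itemize}
\item \emph{Limit points} $\ell_q$ for $q\in Q^*$, all in $X_0$, with $\pi(\ell_q)=q$. Put $L=\{\ell_q:q\in Q^*\}$.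
\item \emph{Small elements} $y$, each with an assigned pair $F_y=(F_y^+,F_y^-)$ of sets disjoint from $L$, such that $F_y^+\cup F_y^-\subseteq X_j$ whenever $y\in X_j$.
\item \emph{Names} $n$, each with a label $(e,\gamma)$ as described below.
\end{itemize}
A \emph{triple of tag $q$} consists of three small elements $a,a',b$, added at the same time, with
\[
\pi(a)=\pi(a')=p,\quad F_a=(\{a\},\emptyset),\quad F_{a'}=(\{a'\},\emptyset),\quad\pi(b)=q,\quad F_b^{s(q)}=\{a,a'\},\quad F_b^{-s(q)}=\emptyset.
\]
Triples supply the fresh elements $b$ of prescribed tag; two auxiliary elements are used so that $F_b\ne F_a$ also when $s(q)=+$. Let $X_0$ consist of $L$ and one triple $a_q,a'_q,b_q$ of tag $q$ for each $q\in Q$. The elements $b_q$ make $\pi$ surjective onto all of $Q$, as Lemma~\ref{lem:pres} requires.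

\subsection*{Projections}
Define $h_j(x)=x$ if $x\in X_j$ and $h_j(x)=\ell_{\pi(x)}$ if $x\notin X_j$; in the second case $x\notin X_0$, so $\pi(x)\in Q^*$. Then $h_j$ takes values in $X_j$, fixes $X_j\supseteq L$ pointwise, and satisfies
\begin{equation}\label{eq:h}
\pi h_j=\pi,\qquad h_ih_j=h_i\ \ (i\le j),\qquad h_jx\notin L\ \Rightarrow\ x=h_jx\in X_j.
\end{equation}
For the middle identity, if $x\in X_j$ then $h_jx=x$, and if $x\notin X_j$ then both sides equal $\ell_{\pi(x)}$.

\subsection*{Instances}
An \emph{instance} is a pair $e=(\varphi,\vec a)$ with $\varphi(t,\vec y)\in\Phi$ and $\vec a$ an assignment of elements to $\vec y$. Let $\mathrm{Inst}_k$ be the set of instances with parameters in $X_k$. It has few elements, and $\mathrm{Inst}_\eta=\bigcup_{j<\eta}\mathrm{Inst}_j$ for limit $\eta$; both facts use that the lists $\vec y$ are finite. Along the recursion we well-order the instances: $\mathrm{Inst}_0$ is well-ordered arbitrarily, $\mathrm{Inst}_{k+1}\setminus\mathrm{Inst}_k$ is well-ordered and placed after $\mathrm{Inst}_k$, and at limits we take unions. In the resulting well-order $\prec$ each $\mathrm{Inst}_k$ is an initial segment, so each instance has few predecessors. For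 $e=(\varphi,\vec a)$ and any $j$, whether or not $e\in\mathrm{Inst}_j$, put
\[
D_j^\tau(e)=\{x\in X_j:\mathcal X_j\models\varphi^\tau(x,h_j\vec a)\},\qquad D_j(e)=(D_j^+(e),D_j^-(e)).
\]
By (Q2) choose $\rho(e)\in Q^*$ with
\begin{equation}\label{eq:rho}
\{c:Q\models\varphi^\tau(c,\pi\vec a)\}\subseteq\rho(e)^\tau\quad\text{for both }\tau;
\end{equation}
this is the tag for elements created on behalf of $e$. For $q\in Q^*$ let $e_q=(t\in^+y,\ \ell_q)\in\mathrm{Inst}_0$, the instance that describes the extension of $\ell_q$.

\subsection*{Guesses}
The test of Example~\ref{ex:dup} takes the following form. For $e,e'\in\mathrm{Inst}_k$ and $j\ge k$, we say that $e$ and $e'$ are \emph{$k$-separated at $j$} if for some sign $\tau$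
\begin{equation}\label{eq:sep}
\exists x\in D_j^\tau(e)\ \ h_kx\notin D_k^\tau(e')\qquad\text{or}\qquad\exists x\in D_j^\tau(e')\ \ h_kx\notin D_k^\tau(e).
\end{equation}
A \emph{guess} is a triple $\gamma=(k,r,\sigma)$ with $k<\kappa$, $r\in Q^*$ and $\sigma$ a sign. It predicts that the set defined by an instance contains $\ell_r$ with sign $\sigma$, and that stage $k$ suffices to distinguish it from all sets of higher priority. Fix a well-order of $Q^*\times\{+,-\}$ and order guesses lexicographically, first by $k$. This is a well-order, and $(k,r,\sigma)$ has few predecessors, since their first components are at most $k$. For $\gamma=(k,r,\sigma)$, $e\in\mathrm{Inst}_k$ and $j\ge k$, we say that $\gamma$ is \emph{valid for $e$ at $j$} if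
\begin{itemize}
\item[(V1)] $\ell_r\in D_j^\sigma(e)$;
\item[(V2)] $e$ and $e_q$ are $k$-separated at $j$, for all $q\in Q^*$;
\item[(V3)] $e$ and $e'$ are $k$-separated at $j$, for all $e'\prec e$ (these $e'$ lie in $\mathrm{Inst}_k$).
\end{itemize}
Validity at $j$ depends only on $\mathcal X_k$, $\mathcal X_j$ and the order on $\mathrm{Inst}_k$. Clause (V1) makes the repair of a refuted name possible, (V2) keeps names apart from limit points, and (V3) keeps names apart from each other.

A label is a pair $(e,\gamma)$ of an instance and a guess. A name with label $(e,(k,r,\sigma))$ will be added only in passing from $X_m$ to $X_{m+1}$ for some $m\ge k$, with $e\in\mathrm{Inst}_k$. Its \emph{failure stage} $f(n)$ is the least $j$ such that $n\in X_j$ and $\gamma$ is not valid for $e$ at $j$; we put $f(n)=\infty$ if there is no such $j<\kappa$. Thus $n\in X_{f(n)}$ if $f(n)<\infty$. Whether $f(n)<i$, and the value of $f(n)$ in that case, depend only on the structures $\mathcal X_j$ with $j<i$. If $f(n)<\infty$, step (a) below provides an element $z_n\in X_{f(n)+1}\setminus X_{f(n)}$, and we put $F_n^\sigma=\{z_n\}$ and $F_n^{-\sigma}=\emptyset$, where $\sigma$ is the sign in the guess of $n$.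

\subsection*{The structure $\mathcal X_i$}
Let $X_i$ and all $\mathcal X_j$ with $j<i$ be given. For $x,y\in X_i$ define:
\begin{itemize}
\item if $y=\ell_q$: $x\in_i^\tau y$ if and only if $\pi(x)\in q^\tau$;
\item if $y$ is small: $x\in_i^\tau y$ if and only if $x\in F_y^\tau$;
\item if $y$ is a name with instance $e$ and $f(y)\ge i$ ($y$ is \emph{active} at $i$): $x\in_i^\tau y$ if and only if $h_jx\in D_j^\tau(e)$ for all $j<i$;
\item if $y$ is a name with $f(y)<i$ ($y$ is \emph{frozen} at $i$): $x\in_i^\tau y$ if and only if $x\in F_y^\tau$.
\end{itemize}

\subsection*{The set $X_{m+1}$}
Let $\mathcal X_m$ be defined. The set $X_{m+1}$ is $X_m$ together with the following new elements.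
\begin{itemize}
\item[(a)] For every name $n\in X_m$ with $f(n)=m$ and guess $(k,r,\sigma)$: a triple $w_n,w'_n,z_n$ of tag $r$.
\item[(b)] For every pair $F$ of sets disjoint from $L$ such that $F=D_m(e)$ for some $e\in\mathrm{Inst}_m$: unless $F=F_y$ for some $y\in X_m$ that is small or a name with $f(y)<m$, one small element with pair $F$ and tag $\rho(e)$, for the $\prec$-least such $e$.
\item[(c)] For every $e\in\mathrm{Inst}_m$: if there are guesses $\gamma=(k,r,\sigma)$ with $k\le m$ and $e\in\mathrm{Inst}_k$ that are valid for $e$ at $m$, let $\gamma_m(e)$ be the least one; if $X_m$ contains no name with label $(e,\gamma_m(e))$, one such name, with tag $\rho(e)$.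
\end{itemize}
Few elements are added, so $|X_{m+1}|\le\mu$, and a union of few sets with few elements has few elements, so the bound persists at limits below $\kappa$. All new tags lie in $Q^*$, and there is at most one name for each label. A small element added in (b) may have a pair $D_m(e)$ that is not the final set defined by $e$; this does no harm, because (E) asks only that extensions be distinct.

\begin{example}[the Russell set]\label{ex:russell}
Let $e$ be the instance $t\in^-t$, so $D_j^-(e)=\{x\in X_j:x\in_j^+x\}$. Suppose that $e$ is the $\prec$-first instance and $(p,-)$ is the first element of $Q^*\times\{+,-\}$. The least guess $\gamma=(0,p,-)$ is valid for $e$ at every $j$. Clause (V1) says $\ell_p\in_j^+\ell_p$, which holds since $p\in p^+$, and (V3) is vacuous. For (V2) note that $a_p$ and $b_p$ both have tag $p$, that $a_p\in D_j^-(e)$, and that $b_p\notin D_0^-(e)$. If $p\in q^-$, then $b_p\in D_j^-(e_q)$ is a witness for \eqref{eq:sep}; if $p\notin q^-$, then $a_p\notin D_0^-(e_q)$ and $a_p$ is a witness. So a name $n$ with label $(e,\gamma)$ enters $X_1$ and is never frozen. Let $q=\rho(e)$, so $h_0n=\ell_q$, and let $i\ge2$. If $n\in_i^\tau n$, then $\ell_q\in_0^{-\tau}\ell_q$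 (take $j=0$) and $n\in_1^{-\tau}n$ (take $j=1$), and the latter means $\ell_q\in_0^\tau\ell_q$. This gives $q\in q^+\cap q^-$, contrary to (Q0). So $n\in n$ is undefined from stage $2$ on, in contrast with Example~\ref{ex:onelimit}.
\end{example}

\section{The projections are homomorphisms}\label{sec:hom}

\begin{lemma}\label{lem:hom}
For every $K<\kappa$:
\begin{itemize}
\item[(i)] $\pi:\mathcal X_K\to Q$ is a surjective homomorphism;
\item[(ii)] $h_j:\mathcal X_K\to\mathcal X_j$ is a surjective homomorphism for $j\le K$;
\item[(iii)] $\pi[D_K^\tau(e)]\subseteq\rho(e)^\tau$ for every instance $e$;
\item[(iv)] $h_j[D_K^\tau(e)]\subseteq D_j^\tau(e)$ for every instance $e$ and $j\le K$.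
\end{itemize}
\end{lemma}

\begin{proof}
The maps are surjective because $\pi(b_q)=q$ with $b_q\in X_0$, and $h_j$ fixes $X_j\subseteq X_K$. For fixed $K$, (i) and (ii) imply (iii) and (iv): if $e=(\varphi,\vec a)$ and $\mathcal X_K\models\varphi^\tau(x,h_K\vec a)$, then Lemma~\ref{lem:pres} and \eqref{eq:h} give $Q\models\varphi^\tau(\pi x,\pi\vec a)$, hence $\pi x\in\rho(e)^\tau$ by \eqref{eq:rho}, and they give $\mathcal X_j\models\varphi^\tau(h_jx,h_j\vec a)$.

We prove (i) and (ii) by induction on $K$, assuming (i)--(iv) for all smaller ordinals. Let $x\in_K^\tau y$. We must show
\[
\text{(A)}\quad\pi(x)\in\pi(y)^\tau\qquad\text{and}\qquad\text{(B)}\quad h_jx\in_j^\tau h_jy\ \text{ for }j<K.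
\]
If $h_jy=\ell_{\pi(y)}$, then (B) says $\pi(h_jx)\in\pi(y)^\tau$, which is (A). This covers $y\in L$ and $y\notin X_j$. So (B) needs a proof only when $y\in X_j\setminus L$, and then $h_jy=y$.

\emph{$y=\ell_q$.} (A) is the definition of $\in_K^\tau$.

\emph{$y$ small.} Here $x\in F_y^\tau$. If $y$ belongs to a triple, then $\pi(x)=p$, and (A) holds by (Q1). If $y$ was added by (b) in passing from $X_m$ to $X_{m+1}$, then $m<K$, $F_y=D_m(e)$ and $\pi(y)=\rho(e)$, so (A) follows from (iii) for $m$. If $y\in X_j$, then $x\in F_y^\tau\subseteq X_j$, so $h_jx=x\in_j^\tau y$.

\emph{$y$ a name active at $K$}, with instance $e$. Since $X_0$ contains no names, $K\ge1$, so $h_0x\in D_0^\tau(e)$. By (iii) for $0$, $\pi(x)=\pi(h_0x)\in\rho(e)^\tau=\pi(y)^\tau$. If $y\in X_j$ with $j<K$, then $y$ is active at $j$, since $f(y)\ge K>j$, and $h_ih_jx=h_ix\in D_i^\tau(e)$ for all $i<j$. Hence $h_jx\in_j^\tau y$.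

\emph{$y=n$ a name frozen at $K$}, with label $(e,\gamma)$, $\gamma=(k,r,\sigma)$, and $f=f(n)<K$. Then $\tau=\sigma$ and $x=z_n$. Let $n\in X_{m+1}\setminus X_m$; then $m<f$. The guess $\gamma$ is valid for $e$ at $m$ by (c), and at each $i$ with $m<i<f$ by the definition of $f$. So (V1) gives $\ell_r\in D_i^\sigma(e)$ for $m\le i<f$, and (iv) for $m$ extends this to $i<m$:
\begin{equation}\label{eq:past}
\ell_r\in D_i^\sigma(e)\quad\text{for all }i<f.
\end{equation}
By \eqref{eq:past} and (iii) for $0$, $\pi(z_n)=r\in\rho(e)^\sigma=\pi(n)^\sigma$. Let $n\in X_j$. If $j\le f$, then $z_n\notin X_f\supseteq X_j$, so $h_jz_n=\ell_r$; the name $n$ is active at $j$, and $h_i\ell_r=\ell_r\in D_i^\sigma(e)$ for all $i<j$ by \eqref{eq:past}; hence $h_jz_n\in_j^\sigma n$. If $j>f$, then $z_n\in X_j$, $n$ is frozen at $j$, and $h_jz_n=z_n\in_j^\sigma n$.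
\end{proof}

Consequently a refuted guess stays refuted.

\begin{lemma}\label{lem:mono}
Let $k\le j\le j'<\kappa$. Each of the four alternatives in \eqref{eq:sep} (two signs, two directions) that holds at $j'$ holds at $j$. A guess $(k,r,\sigma)$ that is valid for $e$ at $j'$ is valid for $e$ at $j$.
\end{lemma}

\begin{proof}
If $x\in D_{j'}^\tau(e)$ and $h_kx\notin D_k^\tau(e')$, then $h_jx\in D_j^\tau(e)$ by Lemma~\ref{lem:hom}(iv), and $h_kh_jx=h_kx\notin D_k^\tau(e')$. This gives the first claim and takes care of (V2) and (V3). For (V1), $\ell_r=h_j\ell_r\in h_j[D_{j'}^\sigma(e)]\subseteq D_j^\sigma(e)$.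
\end{proof}

\section{The limit structure}\label{sec:limit}

Let $A=\bigcup_{k<\kappa}X_k$, so $|A|\le\kappa$, and define a partial structure $\mathcal A$ on $A$ by
\[
x\in^\tau y\quad\text{if and only if}\quad h_kx\in_k^\tau h_ky\ \text{ for all }k<\kappa.
\]
By Lemmas~\ref{lem:pres} and~\ref{lem:hom}(ii) and $h_jh_k=h_j$, for positive $\varphi$ and $\vec x\in A$,
\begin{equation}\label{eq:down}
\mathcal X_k\models\varphi(h_k\vec x)\ \text{ and }\ j\le k\quad\text{imply}\quad\mathcal X_j\models\varphi(h_j\vec x).
\end{equation}
So failure at one stage persists to all later stages, and in the definition of $\mathcal A$ it suffices to consider all sufficiently large $k$.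

We want truth in $\mathcal A$ to be truth at all stages for every positive formula. The difficulty is the existential quantifier: witnesses at the separate stages must be replaced by one element of $A$. Call a sequence $T=(T_k)_{k_0\le k<\kappa}$ \emph{coherent} if $T_k\subseteq X_k$ and $h_j[T_k]\subseteq T_j$ for $k_0\le j\le k$, and put
\[
\lim T=\{x\in A:h_kx\in T_k\text{ for all }k\ge k_0\}.
\]

\begin{lemma}\label{lem:coh}
Let $T$ be coherent.
\begin{itemize}
\item[(i)] If $\lim T\cap L=\emptyset$, then $T_k=\lim T$ for all sufficiently large $k$.
\item[(ii)] If all $T_k$ are nonempty, then $\lim T$ is nonempty.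
\end{itemize}
\end{lemma}

\begin{proof}
(i) The projections fix $L$. So each $\ell_q$ is missing from some $T_k$, and by coherence from all later ones. There are few $q$, so by (R) there is $k^*\ge k_0$ with $T_k\cap L=\emptyset$ for all $k\ge k^*$. If $k^*\le j\le k$ and $x\in T_k$, then $h_jx\in T_j$ is not in $L$, so $x=h_jx\in T_j$ by \eqref{eq:h}. Thus $(T_k)_{k\ge k^*}$ is a decreasing sequence of subsets of $X_{k^*}$. Each of the few elements of $X_{k^*}$ is either in all these sets or outside all of them from some stage on, so by (R) there is $m\ge k^*$ with $T_k=T_m$ for all $k\ge m$. If $x\in T_m$, then $h_kx=x\in T_k$ for $k\ge m$ and $h_kx\in h_k[T_m]\subseteq T_k$ for $k_0\le k<m$, so $x\in\lim T$. If $x\in\lim T$, then $h_mx\in T_m$ is not in $L$, so $x=h_mx\in T_m$.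

(ii) Either $\lim T$ meets $L$, or by (i) it equals some $T_k$.
\end{proof}

\begin{remark}
Part (ii) is a compactness property, and it is the reason for the length $\kappa$. For $\mu=\aleph_0$ the set $Q$ is countably infinite, say $Q=\{q_0,q_1,\dots\}$. If the construction stopped after $\omega$ stages, the nonempty sets $T_k=\{b_{q_i}:i\ge k\}\subseteq X_0$, $k<\omega$, would form a coherent sequence with empty limit: an $x$ with $h_0x\in T_0$ equals some $b_{q_i}$ by \eqref{eq:h}, and $b_{q_i}\notin T_{i+1}$.
\end{remark}

\begin{lemma}\label{lem:truth}
For every positive $\varphi$ and $\vec x\in A$: $\mathcal A\models\varphi(\vec x)$ if and only if $\mathcal X_k\models\varphi(h_k\vec x)$ for all $k<\kappa$.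
\end{lemma}

\begin{proof}
By the definition of $\mathcal A$, each $h_k:\mathcal A\to\mathcal X_k$ is a surjective homomorphism, so ``only if'' is Lemma~\ref{lem:pres}. For ``if'' we may replace each atom $x=^-y$ by \eqref{eq:conflict}, which is equivalent to it in every partial structure and contains only membership atoms. We argue by induction on $\varphi$, assuming that $\varphi$ holds at all stages.

For membership atoms this is the definition of $\mathcal A$. For $x=^+y$ choose $k$ with $x,y\in X_k$; then $x=h_kx=h_ky=y$. If $\varphi$ is a conjunction, each conjunct holds at all stages, hence in $\mathcal A$. If $\varphi$ is a disjunction and every disjunct failed in $\mathcal A$, then by induction each disjunct would fail at some stage, by \eqref{eq:down} at all later stages, and by (R), there being few disjuncts, all would fail at a common stage. If $\varphi$ is $\forall x\,\psi(x,\vec y)$ and $x\in A$, then $\mathcal X_k\models\psi(h_kx,h_k\vec y)$ for all $k$, so $\mathcal A\models\psi(x,\vec y)$. If $\varphi$ is $\exists x\,\psi(x,\vec y)$, the sets $T_k=\{x\in X_k:\mathcal X_k\models\psi(x,h_k\vec y)\}$ are nonempty, and they are coherent by Lemmas~\ref{lem:pres} and~\ref{lem:hom}(ii).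 For $x\in\lim T$, which exists by Lemma~\ref{lem:coh}(ii), the induction hypothesis gives $\mathcal A\models\psi(x,\vec y)$.
\end{proof}

For an instance $e=(\varphi,\vec a)$ put $D^\tau(e)=\{x\in A:\mathcal A\models\varphi^\tau(x,\vec a)\}$ and $D(e)=(D^+(e),D^-(e))$. Property (C) asks that every $D(e)$ be an extension. The sequence $(D_k^\tau(e))_{k<\kappa}$ is coherent by Lemma~\ref{lem:hom}(iv), and Lemma~\ref{lem:truth} says that
\begin{equation}\label{eq:D}
D^\tau(e)=\{x\in A:h_kx\in D_k^\tau(e)\text{ for all }k<\kappa\},
\end{equation}
where by \eqref{eq:down} ``for all sufficiently large $k$'' suffices. We can now prove that separation is the correct test.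

\begin{lemma}\label{lem:sep}
Let $e,e'$ be instances.
\begin{itemize}
\item[(i)] If $e,e'\in\mathrm{Inst}_k$ are $k$-separated at all $j\ge k$, then $D(e)\ne D(e')$.
\item[(ii)] If $D(e)\ne D(e')$, then for all sufficiently large $k<\kappa$, the instances $e,e'$ lie in $\mathrm{Inst}_k$ and are $k$-separated at all $j\ge k$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) If each of the four alternatives in \eqref{eq:sep} failed at some $j$, then by Lemma~\ref{lem:mono} all four would fail at the largest of these stages. So one alternative holds at all $j\ge k$. Exchanging $e$ and $e'$ if necessary, there is $\tau$ such that $T_j=\{x\in D_j^\tau(e):h_kx\notin D_k^\tau(e')\}$ is nonempty for all $j\ge k$. The proof of Lemma~\ref{lem:mono} shows that $(T_j)_{j\ge k}$ is coherent. Take $x\in\lim T$. Then $x\in D^\tau(e)$ by \eqref{eq:D}, and $h_kx\in T_k$ gives $h_kx=h_kh_kx\notin D_k^\tau(e')$, so $x\notin D^\tau(e')$.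

(ii) Exchanging $e$ and $e'$ if necessary, let $x\in D^\tau(e)\setminus D^\tau(e')$. By \eqref{eq:D} and \eqref{eq:down}, $h_kx\notin D_k^\tau(e')$ for all sufficiently large $k$. For such $k$ with $e,e'\in\mathrm{Inst}_k$ and every $j\ge k$, the element $h_jx\in D_j^\tau(e)$ satisfies $h_kh_jx=h_kx\notin D_k^\tau(e')$.
\end{proof}

Call a name \emph{permanent} if $f(n)=\infty$ and \emph{failed} otherwise. Call $\gamma=(k,r,\sigma)$ \emph{good} for $e$ if $e\in\mathrm{Inst}_k$ and $\gamma$ is valid for $e$ at all $j\ge k$. An instance may have many good guesses; the choice of the least valid guess in (c) ensures that only one of them produces a name.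

\begin{lemma}\label{lem:perm}
A name with label $(e,\gamma)$ is permanent if and only if $\gamma$ is good for $e$. If $e$ has a good guess, there is exactly one permanent name with instance $e$.
\end{lemma}

\begin{proof}
A name is permanent if and only if its guess $(k,r,\sigma)$ is valid for $e$ at all sufficiently large stages, by the definition of $f$ and Lemma~\ref{lem:mono}; by the same lemma this means validity at all $j\ge k$.

Let $\gamma^*$ be the least good guess for $e$, with first component $k^*$. Each of the few guesses $\gamma'<\gamma^*$ with $e\in\mathrm{Inst}_{k'}$, where $k'$ is the first component of $\gamma'$, is invalid for $e$ at some stage, hence at all later stages. By (R) there is $m\ge k^*$ at which all of them are invalid. Then $\gamma_m(e)=\gamma^*$, so $X_{m+1}$ contains a name with label $(e,\gamma^*)$; it is permanent and the only name with this label. A name with label $(e,\gamma)$ and $\gamma<\gamma^*$ is failed. No name has a label $(e,\gamma)$ with $\gamma>\gamma^*$: if one were added in passing from $X_i$ to $X_{i+1}$, then $\gamma=\gamma_i(e)$ would have first component between $k^*$ and $i$, so $\gamma^*$ would be a smaller guess with $k^*\le i$ that is valid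 for $e$ at $i$.
\end{proof}

\section{Partiality, extensionality and comprehension in the limit}\label{sec:verify}

Call an element of $A$ \emph{thin} if it is small or a failed name, and \emph{thick} if it is a limit point or a permanent name.

\begin{lemma}\label{lem:ext}
Extensions in $\mathcal A$ are as follows.
\begin{itemize}
\item[(i)] $x\in^\tau\ell_q$ if and only if $\pi(x)\in q^\tau$, and the extension of $\ell_q$ is $D(e_q)$.
\item[(ii)] A thin element $y$ has extension $F_y$.
\item[(iii)] A permanent name with instance $e$ has extension $D(e)$.
\item[(iv)] An element is thick if and only if a component of its extension meets $L$.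
\end{itemize}
\end{lemma}

\begin{proof}
(i) At each stage $k$, $h_kx\in_k^\tau h_k\ell_q=\ell_q$ means $\pi(x)=\pi(h_kx)\in q^\tau$. The second claim is the definition of $e_q$.

(ii) Let $x\in A$. For all $i$ with $x,y\in X_i$, and $i>f(y)$ if $y$ is a name, we have $h_ix=x$, $h_iy=y$, and $x\in_i^\tau y$ if and only if $x\in F_y^\tau$.

(iii) For all $i$ with $n\in X_i$ the name $n$ is active at $i$, so $h_ix\in_i^\tau n$ if and only if $h_jx=h_jh_ix\in D_j^\tau(e)$ for all $j<i$. This holds for all large $i$ if and only if $h_jx\in D_j^\tau(e)$ for all $j<\kappa$, that is, $x\in D^\tau(e)$ by \eqref{eq:D}.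

(iv) The pairs $F_y$ consist of sets disjoint from $L$. By (Q1) and (i), $\ell_p\in^{s(q)}\ell_q$. For a permanent name with label $(e,(k,r,\sigma))$, clause (V1) gives $h_j\ell_r=\ell_r\in D_j^\sigma(e)$ for all $j\ge k$, so $\ell_r\in D^\sigma(e)$.
\end{proof}

\begin{proposition}\label{prop:PEC}
The structure $\mathcal A$ satisfies \textup{(P)}, \textup{(E)} and \textup{(C)}.
\end{proposition}

\begin{proof}
\textbf{(P)} If $x\in^+y$ and $x\in^-y$, then $h_0x\in_0^+h_0y$ and $h_0x\in_0^-h_0y$, so $\pi(x)\in\pi(y)^+\cap\pi(y)^-$ by Lemma~\ref{lem:hom}(i), contrary to (Q0).

\textbf{(E)} Let $y\ne y'$ in $A$. We show that their extensions differ. If one is thin and the other thick, this is Lemma~\ref{lem:ext}(iv).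

\emph{Both thin.} Call $F_y^+\cup F_y^-$ the support of $y$. Each thin element is of exactly one of the following types: \emph{initial}, if it is a small element of $X_0$; \emph{type} (a)$_m$, if it is one of $w_n,w'_n,z_n,n$ for a name $n$ with $f(n)=m$; \emph{type} (b)$_m$, if it was added by (b) in passing from $X_m$ to $X_{m+1}$. The supports of the initial elements are the distinct sets $\{a_q\},\{a'_q\},\{a_q,a'_q\}$ for $q\in Q$. Otherwise let $m$ be the largest index among the types of $y,y'$, and call an element \emph{earlier} if it is initial or its type has index below $m$. An earlier element lies in $X_m$, is small or a name with $f<m$, and has support contained in $X_m$. Supports of type (b)$_m$ are also contained in $X_m$, whereas supports of type (a)$_m$ are nonempty subsets of $X_{m+1}\setminus X_m$. So if exactly one of $y,y'$ has type (a)$_m$, the supports differ. If both do, the supports differ too: for fixed $n$ they are $\{w_n\},\{w'_n\},\{w_n,w'_n\},\{z_n\}$, and for different $n$ they are disjoint. In the remaining case one element has type (b)$_m$ and the other has type (b)$_m$ or is earlier; then the pairs differ because (b) adds one element per pair and omits the pairs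 of earlier elements.

\emph{Two limit points} $\ell_q,\ell_{q'}$. As $q\ne q'$ lie in $Q^*$, for some $\tau$ there is $c\in Q$ in exactly one of $q^\tau,q'^\tau$. Since $\pi(b_c)=c$, exactly one of $b_c\in^\tau\ell_q$ and $b_c\in^\tau\ell_{q'}$ holds.

\emph{A permanent name and a limit point $\ell_q$.} Let the name have instance $e$. Its guess is good, so (V2) and Lemma~\ref{lem:sep}(i) give $D(e)\ne D(e_q)$.

\emph{Two permanent names.} By Lemma~\ref{lem:perm} their instances differ, say $e'\prec e$. Clause (V3) for the good guess of $e$ and Lemma~\ref{lem:sep}(i) give $D(e)\ne D(e')$.

\textbf{(C)} Let $e$ be an instance.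

\emph{Case 1: $D^+(e)$ and $D^-(e)$ are disjoint from $L$.} By \eqref{eq:D} and Lemma~\ref{lem:coh}(i), applied for both signs, there is $m$ with $e\in\mathrm{Inst}_m$ and $D_m(e)=D(e)$. Step (b) at stage $m$ applies to this pair: it is $F_y$ for a thin element $y$ that is already in $X_m$ or is added now. By Lemma~\ref{lem:ext}(ii) the extension of $y$ is $D(e)$.

\emph{Case 2: $\ell_r\in D^\sigma(e)$ for some $r\in Q^*$ and sign $\sigma$.} If $D(e)=D(e_q)$ for some $q\in Q^*$, then $\ell_q$ has extension $D(e)$. Otherwise let $e^*$ be the $\prec$-least instance with $D(e^*)=D(e)$. Then $D(e^*)$ differs from $D(e_q)$ for all $q\in Q^*$ and from $D(e')$ for all $e'\prec e^*$. These are few instances, so by Lemma~\ref{lem:sep}(ii) and (R) there is one $k<\kappa$ with $e^*\in\mathrm{Inst}_k$ such that $e^*$ is $k$-separated from each of them at all $j\ge k$. Also $\ell_r=h_j\ell_r\in D_j^\sigma(e^*)$ for all $j$, by \eqref{eq:D}. So $(k,r,\sigma)$ is good for $e^*$. By Lemma~\ref{lem:perm} there is a permanent name with instance $e^*$, and its extension is $D(e^*)=D(e)$.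
\end{proof}

By Proposition~\ref{prop:PEC} and Section~\ref{sec:partial}, the structure $\mathcal A$, with $=^+$ as identity and $=^-$ as conflict, satisfies Partiality, Extensionality and Comprehension for all formulas in $\Phi$, and $|A|\le\kappa$. It remains to choose $\mu$ and $\Phi$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\mu=\aleph_0$, so $\kappa=\omega_1$, and let $\Phi$ be the countable set of all finitary positive formulas $\varphi(t,\vec y)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:inf}]
Take $\mu=2^\lambda$ and let $\Phi$ consist of the formulas described in the theorem. Since $\lambda\le\mu$, their conjunctions and disjunctions have few terms. Such a formula is a well-founded tree in which each node has at most $\lambda$ successors and carries a label from a countable set. Its nodes can be taken to be finite sequences of elements of $\lambda$, of which there are $\lambda$ many. So there are at most $2^\lambda\cdot\aleph_0^{\,\lambda}=2^\lambda$ formulas, each with countably many choices of $t$ and $\vec y$, and $|\Phi|\le\mu$.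
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:card}]
Models are infinite by Lemma~\ref{lem:infinite}. Conversely, read $=^+$ as logical equality. Then Definition~\ref{def:model} is a first-order theory in the countable language $\{\in^+,\in^-,=^-\}$, with one comprehension axiom for each finitary positive formula. It has a model by Theorem~\ref{thm:main}, and this model is infinite. By the L\"owenheim--Skolem theorems, a first-order theory in a countable language that has an infinite model has models of every infinite cardinality.
\end{proof}

\begin{thebibliography}{1}

\bibitem{survey}
\emph{About the coexistence of ``classical sets'' with ``non-classical'' ones: a survey},\\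
\texttt{http://apcz.umk.pl/czasopisma/index.php/LLP/article/download/LLP.2003.004/1452}

\end{thebibliography}
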